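# Exponent pairs on the edges of $K_4$: there is no $\{p,q\}$-Diophantine quadruple

## A complete graph labelled by exponent pairs

Take four positive integers $a<b<c<d$ and draw the complete graph with these integers as vertices. Fix two coprime integers $g,h\ge 2$ and a sign $\varepsilon\in\{1,-1\}$. Suppose that for every edge $xy$ the number $xy+\varepsilon$ is a product of a power of $g$ and a power of $h$:
$$xy+\varepsilon=g^{\alpha_{xy}}h^{\beta_{xy}},\qquad \alpha_{xy},\beta_{xy}\ge 0 .$$
Write the pair $(\alpha_{xy},\beta_{xy})$ on the edge $xy$. We do not distinguish $xy$ from $yx$, so $\alpha_{xy}=\alpha_{yx}$ and $\beta_{xy}=\beta_{yx}$. The picture has six edges and six lattice points.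

Two labels are *comparable* if one is at most the other in both coordinates. If $(\alpha,\beta)\le(\alpha',\beta')$ in this sense, then $g^\alpha h^\beta$ divides $g^{\alpha'}h^{\beta'}$.

Here is a small picture, with three vertices, $g=2$, $h=3$, $\varepsilon=1$. For $1,3,5$ the edges carry $4=2^2$, $6=2\cdot 3$ and $16=2^4$. So edge $13$ has label $(2,0)$, edge $15$ has label $(1,1)$, and edge $35$ has label $(4,0)$. At the vertex $5$ the two labels $(1,1)$ and $(4,0)$ are incomparable. At the vertex $3$ the labels $(2,0)$ and $(4,0)$ are comparable. We shall see that the first of these observations is forced, because $5$ is the largest vertex.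

The labelled graph is meant to settle the following question.

**Definition.** Let $S$ be a fixed set of primes. A positive integer is an *$S$-unit* if all its prime factors belong to $S$. An $m$-tuple $(a_1,\dots,a_m)$ of positive, pairwise distinct integers is an *$S$-Diophantine $m$-tuple* if $a_ia_j+1$ is an $S$-unit for all $1\le i<j\le m$.

For $S=\{p,q\}$ the $S$-units are the numbers $p^\alpha q^\beta$ with $\alpha,\beta\ge0$. Thus $(1,3,5)$ is a $\{2,3\}$-Diophantine triple. Can a pair of primes have a quadruple? The conjecture, whose source is "Polinomiális-exponenciális diofantikus egyenletek és egyenletrendszerek", says that it cannot. The conjecture is true.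

**Theorem 1.** Let $p\ne q$ be primes. There are no four distinct positive integers such that the product of any two of them, plus $1$, has the form $p^\alpha q^\beta$ $(\alpha,\beta\ge0)$.

**Theorem 2.** Let $g,h\ge 2$ be coprime integers and let $\varepsilon\in\{1,-1\}$. There are no four distinct positive integers $a_1,\dots,a_4$ such that all six numbers $a_ia_j+\varepsilon$ $(i<j)$ lie in $\{g^\alpha h^\beta:\alpha,\beta\ge 0\}$.

Theorem 1 is the case $g=p$, $h=q$, $\varepsilon=1$ of Theorem 2. We prove Theorem 2 directly, since the general case costs only some care in the next section. A reader who prefers primes may read $p,q$ for $g,h$ throughout.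

From now until the end of the proof we assume that a quadruple $a<b<c<d$ as above exists, and we look for a contradiction. Since the integers are distinct and positive, $xy\ge2$ on each edge, so $xy+\varepsilon\ge xy-1\ge 1$. Also $a\ge1$, $b\ge2$, $c\ge3$.

## Divisibility by powers of a base that need not be prime

For $g\ge2$ and a nonzero integer $n$, let $v_g(n)$ be the largest $i\ge 0$ with $g^i\mid n$. For $i\ge0$ we then have $g^i\mid n$ exactly when $i\le v_g(n)$. When $g$ is prime this is the usual valuation. When $g$ is composite it is not additive: $v_4(2)=0$, but $v_4(2\cdot2)=1$. So we list the properties that we use, and check that none of them needs $g$ to be prime.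

**(E1)** $v_g(g^\alpha h^\beta)=\alpha$ and $v_h(g^\alpha h^\beta)=\beta$. Clearly $g^\alpha$ divides $g^\alpha h^\beta$. If $g^{\alpha+1}$ did too, then $g\mid h^\beta$, which is impossible because $\gcd(g,h^\beta)=1$ and $g\ge2$. The second equality follows in the same way. In particular the labels are well defined.

**(E2)** If $\gcd(z,g)=1$ and $z,w\ne0$, then $v_g(zw)=v_g(w)$. Indeed $z$ is coprime to $g^i$, so $g^i\mid zw$ if and only if $g^i\mid w$.

**(E3)** If $v_g(m)<v_g(n)$, then $v_g(m-n)=v_g(m)$. Put $i=v_g(m)$. Then $g^i$ divides both $m$ and $n$. But $g^{i+1}$ divides $n$ and not $m$, so it does not divide $m-n$.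

**(E4)** If $m\equiv n\pmod{g^i}$ with $m,n\neq0$, then $\min(i,v_g(m))=\min(i,v_g(n))$. Each side is the largest $j\le i$ such that $g^j$ divides $m$, respectively $n$. For $j\le i$, $g^j$ divides one of them if and only if it divides the other.

## Two edges at a common vertex

All arithmetic information comes from comparing two edges $xz$ and $yz$ that meet at a vertex $z$, through the identity
$$(xz+\varepsilon)-(yz+\varepsilon)=z(x-y).$$
We say that we *read the difference $x-y$ at $z$*. Let $x,y,z$ be distinct elements of the quadruple.

**(V0)** *Every divisor of $xy+\varepsilon$ is coprime to $x$ and to $y$.* Modulo such a divisor $xy\equiv-\varepsilon=\pm1$, so $x$ and $y$ are invertible.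

**(V1)** *$g^{\min(\alpha_{xz},\alpha_{yz})}\,h^{\min(\beta_{xz},\beta_{yz})}$ divides $x-y$.* This number divides both $xz+\varepsilon$ and $yz+\varepsilon$, hence it divides $z(x-y)$. It is coprime to $z$ by (V0).

**(V2)** *If $\alpha_{xz}\ne\alpha_{yz}$, then $v_g(x-y)=\min(\alpha_{xz},\alpha_{yz})$. If $\beta_{xz}\ne\beta_{yz}$, then $v_h(x-y)=\min(\beta_{xz},\beta_{yz})$.* For the first statement, (E1) and (E3) give $v_g(z(x-y))=\min(\alpha_{xz},\alpha_{yz})$. The larger of the two exponents is positive, so $g$ divides $xz+\varepsilon$ or $yz+\varepsilon$, and $\gcd(z,g)=1$ by (V0). By (E2), $v_g(z(x-y))=v_g(x-y)$. The second statement is the same with $h$.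

**(V3)** *If $x\equiv y\pmod{g^i}$, then $\min(i,\alpha_{xz})=\min(i,\alpha_{yz})$; likewise for $h$ and the $\beta$'s.* The hypothesis gives $xz+\varepsilon\equiv yz+\varepsilon\pmod{g^i}$. Apply (E4) and (E1).

In the triple $1,3,5$, read $3-1$ at the vertex $5$. The labels are $(1,1)$ and $(4,0)$, so (V2) predicts $v_2(2)=\min(1,4)=1$ and $v_3(2)=\min(1,0)=0$, which is correct.

## Incomparable labels at the largest vertex

The next lemma turns the order of the integers into information about the labels. Its proof uses only the shape $xz+\varepsilon$, not the bases.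

**Lemma 1.** If $x<y<z$ belong to the quadruple, then neither of $xz+\varepsilon$, $yz+\varepsilon$ divides the other. Consequently $\alpha_{xz}\ne\alpha_{yz}$, $\beta_{xz}\ne\beta_{yz}$, and these two inequalities point in opposite directions.

**Proof.** Since $0<xz+\varepsilon<yz+\varepsilon$, the larger does not divide the smaller. Suppose $yz+\varepsilon=m(xz+\varepsilon)$ with $m>1$. Reducing modulo $z$ gives $\varepsilon\equiv m\varepsilon$, so $m\equiv1\pmod z$, and $m\ge z+1$. Hence
$$yz+\varepsilon\ge(z+1)(xz+\varepsilon)\ge(z+1)(z-1)=z^2-1 .$$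
On the other hand $yz+\varepsilon\le(z-1)z+1=z^2-z+1$. Since $z$ is the largest of three distinct positive integers, $z\ge3$, so $z^2-z+1<z^2-1$, a contradiction.

If the $\alpha$'s were equal, or the $\beta$'s were equal, or both inequalities had the same direction, the labels would be comparable, and one number would divide the other. $\square$

This settles the simplest version of the question. With a single base $g$ there is not even a triple $x<y<z$ with all three numbers of the form $g^\alpha$: among $xz+\varepsilon$ and $yz+\varepsilon$, both powers of $g$, one divides the other, and the proof of Lemma 1 excludes that. With two bases, triples exist, as $(1,3,5)$ shows.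

Lemma 1 applies at the *largest* vertex of a triangle only. At the vertex $3$ of $1,3,5$ the labels were comparable.

## Comparing sizes at the vertex $d$

The natural first attempt uses Lemma 1 at the top vertex $d$, where three edges meet, together with sizes. By Lemma 1 applied to the three pairs from $\{a,b,c\}$ with $z=d$, the exponents $\alpha_{ad},\alpha_{bd},\alpha_{cd}$ are distinct, and $\beta_{ad},\beta_{bd},\beta_{cd}$ are distinct and in the opposite order. So we can write $\{x,y,z\}=\{a,b,c\}$ with
$$\alpha_{xd}<\alpha_{yd}<\alpha_{zd},\qquad \beta_{xd}>\beta_{yd}>\beta_{zd}.$$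
The middle element $y$ is squeezed from both sides. Reading $z-y$ at $d$, (V1) gives $g^{\alpha_{yd}}\mid z-y$. Reading $x-y$ at $d$, it gives $h^{\beta_{yd}}\mid x-y$. Multiplying the resulting inequalities,
$$yd+\varepsilon=g^{\alpha_{yd}}h^{\beta_{yd}}\le|z-y|\,|x-y| .\tag{1}$$

**Which element is the middle one.** We show that $y=a$.

If $y=b$, then (1) says $bd+\varepsilon\le(c-b)(b-a)<bc$. But $d\ge c+1$, so $bd+\varepsilon\ge b(c+1)-1\ge bc$, a contradiction.

If $y=c$, then (1) says $cd+\varepsilon\le(c-a)(c-b)<c^2$. But $cd+\varepsilon\ge c(c+1)-1\ge c^2$, a contradiction.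

Hence $y=a$. The hypotheses of Theorem 2 are symmetric in $g$ and $h$, so after interchanging their names if necessary we may assume
$$\alpha_{bd}<\alpha_{ad}<\alpha_{cd},\qquad \beta_{bd}>\beta_{ad}>\beta_{cd}.\tag{2}$$
Put $\alpha=\alpha_{ad}$, $\beta=\beta_{ad}$, $P=g^\alpha$, $Q=h^\beta$. By (2), $\alpha\ge1$ and $\beta\ge1$. Then $ad+\varepsilon=PQ$, and what we have shown is
$$P\mid c-a,\qquad Q\mid b-a,\qquad ad+\varepsilon\le(b-a)(c-a).\tag{3}$$

By hand, this already shows that $1,3,5$ cannot be the three smallest elements of a quadruple, for any bases and either sign. There $c-a=4$ and $b-a=2$. By (3) one of $P,Q$ would divide $4$ and the other would divide $2$. Both are greater than $1$, so both would be even, and they would not be coprime.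

**Where sizes stop helping.** For $y=a$ the inequality (1) is no longer absurd. The smallest element has replaced $b$ or $c$ on the left, and the differences on the right are large. For instance $(a,b,c,d)=(1,10,11,12)$ satisfies the inequality in (3) for both signs, since $ad+\varepsilon\le13\le 9\cdot10$. So the inequality alone gives no contradiction. What (3) gives is an upper bound on $d$, namely $d\le ad\le(b-a)(c-a)-\varepsilon$.

What gets past this point is that the same difference can be read at *two* vertices. For example, $b-a$ can be read at $d$ and also at $c$. When (V2) applies at both places, two labels on different edges must share a coordinate.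

## Reading $b-a$ at $c$: two cases

We now look at the triangle $a<b<c$, to see how its labels at $c$ compare with $\beta=\beta_{ad}$.

**Claim.** $\beta_{ac}\ge\beta$ and $\beta_{bc}\ge\beta$.

Since $a\equiv b\pmod Q$ by (3), (V3) with third element $c$ gives $\min(\beta,\beta_{ac})=\min(\beta,\beta_{bc})$. If one of $\beta_{ac},\beta_{bc}$ were less than $\beta$, this would force $\beta_{ac}=\beta_{bc}$. But Lemma 1 for $a<b<c$ says $\beta_{ac}\neq\beta_{bc}$. This proves the claim.

The same application of Lemma 1 shows that exactly one of the following holds: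

* **Case A:** $\alpha_{ac}<\alpha_{bc}$ and $\beta_{ac}>\beta_{bc}$.
* **Case B:** $\alpha_{ac}>\alpha_{bc}$ and $\beta_{ac}<\beta_{bc}$.

## Case B: two readings of $v_g(b-a)$

The purpose here is to compare the edges $bc$ and $bd$, which meet at $b$.

By (2), $\alpha_{bd}<\alpha_{ad}$, so reading $b-a$ at $d$ with (V2) gives $v_g(b-a)=\alpha_{bd}$. In Case B, $\alpha_{bc}<\alpha_{ac}$, so reading $b-a$ at $c$ gives $v_g(b-a)=\alpha_{bc}$. Hence $\alpha_{bc}=\alpha_{bd}$.

Since $bc+\varepsilon<bd+\varepsilon$ and the powers of $g$ agree, $\beta_{bc}<\beta_{bd}$. So the label of $bc$ is at most that of $bd$ in both coordinates. Reading $d-c$ at $b$ with (V1), the full number $bc+\varepsilon$ divides $d-c>0$. Therefore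
$$d\ge c+bc+\varepsilon>bc+\varepsilon\ge bc-1 .$$
The upper bound for $d$ from (3) says
$$d\le ad\le(b-a)(c-a)-\varepsilon\le(b-1)(c-1)+1=bc-b-c+2<bc-1,$$
where the last step uses $b+c\ge5>3$. This is a contradiction, so Case B is impossible.

## Case A: the labels on the path $d,a,b,c$

From now on $\alpha_{ac}<\alpha_{bc}$ and $\beta_{ac}>\beta_{bc}$.

The argument of Case B does not transfer. Reading $v_g(b-a)$ at $d$ still gives $\alpha_{bd}$, but reading it at $c$ now gives $\alpha_{ac}$. So $\alpha_{ac}=\alpha_{bd}$, and the edges $ac$ and $bd$ have no common vertex at which (V1) could be used. We need more readings. The plan is to determine the labels on the three edges of the path from $d$ to $a$ to $b$ to $c$ so well that the three numbers become $NX$, $N$, $NXY$ for suitable integers.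

Write
$$\gamma=\alpha_{bc},\qquad \delta=\alpha_{cd},\qquad v=\beta_{cd}.$$
By (2), $v<\beta$. We already know that $ad$ has label $(\alpha,\beta)$. We shall show that $ab$ has label $(\alpha,v)$ and $bc$ has label $(\gamma,\beta)$ with $\gamma>\alpha$.

**Step 1: $g^\gamma>c-a$, $\gamma>\alpha$, and $\alpha\le\alpha_{ab}<\gamma$.** This step bounds the $g$-exponent on $ab$ from both sides.

In Case A, $\min(\beta_{ac},\beta_{bc})=\beta_{bc}$, so reading $b-a$ at $c$ with (V1) gives $h^{\beta_{bc}}\mid b-a$. Hence
$$g^\gamma=\frac{bc+\varepsilon}{h^{\beta_{bc}}}\ge\frac{bc-1}{b-a}>c-a .$$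
The last inequality holds because $(b-a)(c-a)\le(b-1)(c-1)=bc-b-c+1<bc-1$. Since $P\mid c-a$, we get $g^\gamma>c-a\ge P=g^\alpha$, so $\gamma>\alpha$.

Next, $a\equiv c\pmod P$ by (3), so (V3) with third element $b$ gives $\min(\alpha,\alpha_{ab})=\min(\alpha,\alpha_{bc})=\min(\alpha,\gamma)=\alpha$. Thus $\alpha_{ab}\ge\alpha$. If $\alpha_{ab}\ge\gamma$, then reading $c-a$ at $b$ with (V1) gives $g^{\gamma}\mid c-a$, contradicting $g^\gamma>c-a>0$. So $\alpha_{ab}<\gamma$.

**Step 2: $\delta>\gamma$, $v_g(d-b)=\gamma$, and $\alpha_{ab}=\alpha$.** This step fixes the first coordinate of $ab$. We read $d-b$ first at $c$, then at $a$.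

Since $v<\beta$ and $Q\mid b-a$, we have $h^v<h^\beta=Q\le b-a$. Therefore
$$g^\delta=\frac{cd+\varepsilon}{h^v}>\frac{cd-1}{b-a}>d-b .$$
The last inequality holds because $(b-a)(d-b)\le(b-1)(d-1)=bd-b-d+1<bd-1<cd-1$. (The first is strict because $cd+\varepsilon\ge cd-1>0$ and $h^v<b-a$.)

If $\gamma\ge\delta$, then reading $d-b$ at $c$ with (V1) gives $g^\delta\mid d-b$, contradicting $g^\delta>d-b>0$. So $\gamma<\delta$, that is, $\alpha_{bc}<\alpha_{cd}$. Now (V2) at $c$ gives $v_g(d-b)=\gamma$.

By Step 1, $\alpha_{ab}\ge\alpha=\alpha_{ad}$. If $\alpha_{ab}>\alpha_{ad}$, then reading $d-b$ at $a$ with (V2) gives $v_g(d-b)=\alpha<\gamma$, a contradiction. Hence $\alpha_{ab}=\alpha$.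

**Step 3: $\beta_{ab}=v$.** This step fixes the second coordinate of $ab$. We read $c-a$ at $d$ and at $b$.

Since $\beta_{cd}=v<\beta=\beta_{ad}$, (V2) at $d$ gives $v_h(c-a)=v$. Now read at $b$, where the exponents are $\beta_{ab}$ and $\beta_{bc}$. If they were equal, (V1) would give $v_h(c-a)\ge\beta_{bc}\ge\beta>v$, using the claim $\beta_{bc}\ge\beta$ proved above. That is a contradiction. So they differ, and (V2) at $b$ gives $v=\min(\beta_{ab},\beta_{bc})$. As $\beta_{bc}\ge\beta>v$, the minimum is $\beta_{ab}$, so $\beta_{ab}=v$.

**Step 4: $\beta_{bc}=\beta$.** This step fixes the second coordinate of $bc$. We read $b-a$ at $d$ and at $c$.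

By (2), $\beta_{bd}>\beta_{ad}=\beta$, so (V2) at $d$ gives $v_h(b-a)=\beta$. In Case A, $\beta_{ac}>\beta_{bc}$, so (V2) at $c$ gives $v_h(b-a)=\beta_{bc}$. Hence $\beta_{bc}=\beta$.

The path now carries the labels we wanted: $ad$ has $(\alpha,\beta)$, $ab$ has $(\alpha,v)$, and $bc$ has $(\gamma,\beta)$, with $v<\beta$ and $\alpha<\gamma$.

## Case A: a contradiction modulo $X=h^{\beta-v}$

**Step 5: factor the differences.** The purpose is to convert the three labels into equations between integers. Put
$$N=ab+\varepsilon,\qquad X=h^{\beta-v}>1,\qquad Y=g^{\gamma-\alpha}>1 .$$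
Steps 2, 3 and 4 say
$$ab+\varepsilon=N=g^\alpha h^v,\qquad ad+\varepsilon=g^\alpha h^\beta=NX,\qquad bc+\varepsilon=g^\gamma h^\beta=NXY .\tag{4}$$
Subtracting the first equation from each of the others,
$$a(d-b)=N(X-1),\qquad b(c-a)=N(XY-1).$$
By (V0), $N$ is coprime to $a$ and to $b$. So $N\mid d-b$ and $N\mid c-a$. Write $d-b=k'N$ and $c-a=kN$. Here $k,k'$ are positive integers, since $d>b$ and $c>a$. Dividing by $N$,
$$X-1=ak',\qquad XY-1=bk .\tag{5}$$

**Step 6: $X$ is large.** We show $X\ge1+aY$. By Step 2, $g^\gamma\mid d-b=k'N=k'g^\alpha h^v$. So $g^{\gamma-\alpha}\mid k'h^v$, and since $\gcd(g,h)=1$, $Y=g^{\gamma-\alpha}\mid k'$. As $k'>0$, we have $k'\ge Y$, and (5) gives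
$$X=1+ak'\ge1+aY .\tag{6}$$

**Step 7: $k$ is both smaller than $Y$ and at least $Y$.** Both estimates come from the divisibility $X\mid Q\mid b-a$, which holds because $X=h^{\beta-v}$ divides $h^\beta=Q$, and $Q\mid b-a$ by (3).

First, $b-a>0$ is a multiple of $X$, so $b\ge a+X>X$. By (5), $bk=XY-1<XY<bY$, so $k<Y$.

Second, $a\equiv b\pmod X$, so by (5)
$$ak\equiv bk=XY-1\equiv-1\pmod X .$$
Thus $X\mid ak+1$, and $ak+1>0$, so $ak+1\ge X\ge1+aY$ by (6). Hence $k\ge Y$.

These two conclusions contradict each other, so Case A is impossible. Case B was excluded before, so no quadruple exists. This proves Theorem 2, and with $g=p$, $h=q$, $\varepsilon=1$ it proves Theorem 1. $\blacksquare$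

## Triples over two primes and quadruples over three

Neither the length $4$ nor the number of primes can be improved, for either sign. Four products show each claim.

* For $\varepsilon=1$, the triple $(1,3,5)$ gives $4,6,16$, so it is a $\{2,3\}$-Diophantine triple.
* For $\varepsilon=-1$, the triple $(1,5,13)$ gives $1\cdot5-1=4$, $1\cdot13-1=12$, $5\cdot13-1=64$, all $\{2,3\}$-units.
* For $\varepsilon=1$, the quadruple $(1,3,5,7)$ gives, for the pairs $13,15,17,35,37,57$ in this order, $4,6,8,16,22,36$. The primes that occur are $2,3,11$, so it is a $\{2,3,11\}$-Diophantine quadruple.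
* For $\varepsilon=-1$, the quadruple $(1,2,5,13)$ gives, in the corresponding order of pairs, $1,4,12,9,25,64$, all $\{2,3,5\}$-units.

Adding primes to $S$ keeps $S$-units $S$-units, so the last two examples give a set $S$ of every size $|S|\ge3$ that admits a quadruple. Hence $|S|=2$ is the largest cardinality for which *no* set $S$ of that size admits an $S$-Diophantine quadruple. By Theorem 1 and the first example, $m=4$ is the smallest length excluded for all $S$ with $|S|=2$; lengths below $3$ are covered by subtuples of the triple. By Theorem 2 and the examples with $\varepsilon=-1$, the same holds with $a_ia_j-1$ in place of $a_ia_j+1$.
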